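\title{An infinite-dimensional compactum of cohomotopical dimension two}

\begin{abstract}
We construct a compact metric space $X$ of infinite covering dimension whose stable cohomotopy groups $\pi_s^m(X,A)$ vanish for all $m\ge 3$ and all closed subsets $A$. Thus the cohomotopical dimension of a compact metric space need not equal its covering dimension, which answers a question of S.~Nowak in the negative. The same space has dimension at most $2$ with respect to every connective spectrum. We show that $2$ is the least possible value and list all pairs (cohomotopical dimension, covering dimension) that occur. The homotopy-theoretic input is that the space of maps from $QS^2$ to the Moore space $S^3\cup_p e^4$ consists, up to weak equivalence, of the constants; this follows from Miller's theorem and the Barratt--Priddy--Quillen theorem.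
\end{abstract}

\section{The question and the results}\label{sec:intro}

A \emph{compactum} is a compact metric space. Its covering dimension $\dim X$ is at most $n$ if every finite open cover of $X$ has a finite open refinement in which no point lies in more than $n+1$ members.

Cohomology theories give other notions of dimension. A CW spectrum $E=\{E_n\}$ defines, for a finite simplicial complex $P$ and a subcomplex $L$, the groups
\[
E^m(P,L)=\varinjlim_k\,[\Sigma^k(P/L),E_{m+k}]_* ,
\]
where $P/\emptyset$ means $P$ with a disjoint base point. They extend to pairs of compacta in the \v{C}ech manner, as direct limits over polyhedral approximations (Section~\ref{sec:cech}). Dranishnikov's \emph{generalized cohomological dimension} $\dim_E X$, also written $c\text{-}\dim_E X$, is the least integer $n\ge0$ such that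
\[
E^{n+k}(X,A)=0\quad\text{for every } k\ge1 \text{ and every closed } A\subseteq X,
\]
and it is $\infty$ if there is no such $n$. Two spectra matter most here.
\begin{itemize}
\item The Eilenberg--MacLane spectrum $HG$ of an abelian group $G$ has $n$-th space $K(G,n)$ for $n\ge 0$ and a point for $n<0$. It defines \v{C}ech cohomology with coefficients in $G$, and $\dim_{HG}X$ is the ordinary cohomological dimension $\dim_G X$.
\item The sphere spectrum $\mathbb S$ has $n$-th space $S^n$ for $n\ge0$ and a point for $n<0$. It defines stable cohomotopy, which we write $\pi_s^m(X,A)$, and $\dim_{\mathbb S}X$ is the \emph{cohomotopical dimension}.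
\end{itemize}
The subsets $A$ make the definition local. The cube $I^n$ is contractible, but $I^n/\partial I^n=S^n$ gives $H^n(I^n,\partial I^n;\mathbb Z)=\pi_s^n(I^n,\partial I^n)=\mathbb Z$, so both theories assign to $I^n$ a dimension of at least $n$.

The following facts are known.
\begin{itemize}
\item[(F1)] If $X$ is a finite-dimensional compactum, then $\dim_{\mathbb Z}X=\dim X$.
\item[(F2)] For every compactum $X$ one has $\dim_{\mathbb Z}X\le\dim_{\mathbb S}X\le\dim X$. (The same holds for every CW spectrum $E$ that satisfies a suitable additional condition; we need only $E=\mathbb S$.)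
\item[(F3)] There is a compactum $X$ with $\dim_{\mathbb Z}X=3$ and $\dim_{\mathbb S}X=\infty$.
\end{itemize}
In (F1) and (F2) the space is understood to be nonempty, since $\dim\emptyset=-1$ while $\dim_E\emptyset=0$.

By (F1) and (F2) the three dimensions agree on finite-dimensional compacta. The space in (F3) is infinite-dimensional by (F2); integral cohomology does not notice this, but stable cohomotopy does. There is a reason to expect cohomotopy to do better in general: $\dim X\le n$ holds exactly when every map from a closed subset of $X$ to the sphere $S^n$ extends over $X$, and stable cohomotopy is built from maps into spheres, the only difference being that one is allowed to suspend. One is led to guess a positive answer to the following question of S.~Nowak (1986), which we take from \cite{shape}.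

\medskip
\noindent\textbf{Question.} \emph{Does $\dim_{\mathbb S}X=\dim X$ hold for every nonempty compactum $X$?}
\medskip

The answer is no.

\begin{theorem}\label{thm:main}
There is a nonempty compact metric space $X$ with $\dim_{\mathbb S}X=2$ and $\dim X=\infty$.
\end{theorem}

\begin{theorem}\label{thm:compl}
\begin{enumerate}
\item[(1)] If $E$ is a connective CW spectrum, that is, $\pi_iE=0$ for $i<0$, then $\dim_EX\le\dim_{\mathbb S}X$ for every compact metric space $X$. Hence the space $X$ of Theorem~\ref{thm:main} satisfies $\dim_EX\le2$ simultaneously for all connective $E$, with equality for $E=\mathbb S$ and $E=H\mathbb Z$.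
\item[(2)] If $X$ is a nonempty compact metric space and $\dim_{\mathbb S}X\le1$, then $\dim X=\dim_{\mathbb S}X$. So the value $2$ in Theorem~\ref{thm:main} is the least possible.
\item[(3)] The pairs $(\dim_{\mathbb S}X,\dim X)$, for $X$ a nonempty compact metric space, are exactly $(n,n)$ for $n\ge0$, $(n,\infty)$ for $n\ge2$, and $(\infty,\infty)$.
\end{enumerate}
\end{theorem}

By part (1), $\mathbb S$ gives the largest dimension among connective spectra, so no connective spectrum computes the covering dimension of all compacta.

The proof of Theorem~\ref{thm:main} runs as follows. Let $K$ be a complex that represents $\pi_s^2$. If every map from a closed subset of $X$ to $K$ extends over $X$, then $\dim_{\mathbb S}X\le2$ (Section~\ref{sec:ext}). If $X$ also has a map $f\colon X\to S^3$ that is \emph{essential}, that is, not homotopic to a constant, then $\dim X\ge3>\dim_{\mathbb Z}X$, and (F1) forces $\dim X=\infty$. We obtain $X$ as an inverse limit of polyhedra over $S^3$, solving one extension problem at each stage by gluing in copies of $K$. The difficulty is to keep the map to $S^3$ essential, for $\pi^3_s(X)=0$ makes $f$ stably trivial. We therefore detect $f$ unstably,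 by composing it with a map to a finite complex $T$ that cannot distinguish $K$ from a point. Section~\ref{sec:model} shows this in the simplest case, Section~\ref{sec:acyclic} proves the property of $T$, Section~\ref{sec:constr} constructs $X$, and Section~\ref{sec:proofs} proves the two theorems.

\section{Compacta and their polyhedral approximations}\label{sec:prelim}

\subsection{Polyhedra and extension of maps}

A \emph{compact polyhedron} is a finite union of simplices in a Euclidean space, a \emph{subpolyhedron} is a subset that is again a compact polyhedron, and a map of compact polyhedra is \emph{PL} if it is affine on each simplex of some triangulation of its domain. Products of compact polyhedra are compact polyhedra. Finite unions and intersections of subpolyhedra, preimages of subpolyhedra under PL maps, and graphs of PL maps are subpolyhedra. Finitely many subpolyhedra of $P$ are subcomplexes of a common triangulation of $P$.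

We write $X\,\tau\,M$ if every map from a closed subset of $X$ to $M$ extends over $X$. A compact polyhedron $M$ is an ANR. For a closed subset $A$ of a compactum $Y$ we use three classical facts.
\begin{itemize}
\item[(A1)] Every map $A\to M$ extends over a neighborhood of $A$ in $Y$.
\item[(A2)] (Borsuk's homotopy extension theorem.) If a map $A\to M$ is homotopic to a map that extends over $Y$, then it extends over $Y$.
\item[(A3)] $\dim Y\le n$ if and only if $Y\,\tau\,S^n$.
\end{itemize}
A compact subset of an infinite simplicial complex with the weak topology lies in a finite subcomplex. Hence (A1) and (A2) hold for such a target as well.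

The next lemma says that a polyhedron sees an inverse limit only through the finite stages. Brackets denote homotopy classes of maps of pairs.

\begin{lemma}\label{lem:cont}
Let $(Y,D)$ be the limit of an inverse sequence of pairs of compacta $(Y_i,D_i)$, and let $(M,M_0)$ be a compact polyhedral pair. Then the projections induce a bijection
\[
\varinjlim_i\,[(Y_i,D_i),(M,M_0)]\longrightarrow[(Y,D),(M,M_0)].
\]
\end{lemma}

\begin{proof}
\emph{Reduction to a nested sequence.} Embed each $Y_i$ in a Hilbert cube $Q_i$, and denote the bonding maps by $p^j_i$. Let $\hat Y_j\subset\prod_iQ_i$ be the set of points $y$ with $y_j\in Y_j$ and $y_i=p^j_i(y_j)$ for $i<j$, and let $\hat D_j\subset\hat Y_j$ be given by $y_j\in D_j$. These pairs decrease and have intersection $(Y,D)$. The $j$-th coordinate $(\hat Y_j,\hat D_j)\cong(Y_j,D_j)\times\prod_{i>j}Q_i\to(Y_j,D_j)$ is a homotopy equivalence of pairs, and these equivalences carry inclusions to bonding maps. So we may assume that the $(Y_i,D_i)$ decrease and $(Y,D)$ is their intersection. By compactness, an open subset of $Y_j$ that contains $Y$ (or $D$) contains $Y_k$ (or $D_k$) for large $k$.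

\emph{A deformation of $M$.} There are an open set $O\supset M_0$ and a homotopy $\rho_t\colon M\to M$ that fixes $M_0$, with $\rho_0=\mathrm{id}$ and $\rho_1(O)\subset M_0$. Indeed, triangulate so that $M_0$ is a full subcomplex, and write each point as $(1-\lambda)a+\lambda b$ with $a\in M_0$ and $b$ in the subcomplex spanned by the other vertices. Let $\rho_t$ replace $\lambda$ by $(1-t)\lambda+t\max(0,2\lambda-1)$, and put $O=\{\lambda<1/2\}$.

\emph{Surjectivity.} Let $u\colon(Y,D)\to(M,M_0)$. By (A1), $u$ extends to $\tilde u\colon V\to M$ with $V\supset Y$ open in $Y_1$. For large $k$ we have $Y_k\subset V$ and $D_k\subset\tilde u^{-1}(O)$. Then $\rho_1\tilde u$ maps $(Y_k,D_k)$ to $(M,M_0)$, and $\rho_tu$ is a homotopy of pairs from $u$ to its restriction.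

\emph{Injectivity.} Let $u,v\colon(Y_j,D_j)\to(M,M_0)$, and let $H$ be a homotopy of pairs between their restrictions to $(Y,D)$. Together, $H$, $u$ and $v$ define a map on the closed subset $Y\times I\cup Y_j\times\{0,1\}$ of $Y_j\times I$. By (A1) it extends to a map $\tilde H$ on a neighborhood. Since $I$ is compact, for large $k$ this neighborhood contains $Y_k\times I$, and $\tilde H(D_k\times I)\subset O$. So $u\simeq\rho_1u\simeq\rho_1v\simeq v$ as maps $(Y_k,D_k)\to(M,M_0)$, the middle homotopy being $\rho_1\tilde H$.
\end{proof}

\subsection{The \v{C}ech extension}\label{sec:cech}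

For a pair of compacta $(Y,D)$ and a finite open cover $\mathcal U$ of $Y$, let $N(\mathcal U)$ be the nerve and $N(\mathcal U|D)$ the subcomplex of those simplices whose covering sets have a common point in $D$. One defines $E^m(Y,D)=\varinjlim_{\mathcal U}E^m(N(\mathcal U),N(\mathcal U|D))$. It is standard that the nerves, with the canonical maps $Y\to N(\mathcal U)$ given by partitions of unity, satisfy the conclusion of Lemma~\ref{lem:cont}.

The direct limit is the same for every system of compact polyhedral pairs $(P_i,L_i)$, with maps $p_i\colon (Y,D)\to(P_i,L_i)$, that satisfies this conclusion. To see this, consider all couples $(h,\beta)$ of a homotopy class $h\colon(Y,D)\to(P,L)$ into a compact polyhedral pair and an element $\beta\in E^m(P,L)$, modulo the equivalence relation generated by $(h,w^*\beta)\sim(wh,\beta)$. The map $\beta\mapsto(p_i,\beta)$ from $\varinjlim E^m(P_i,L_i)$ to the set of classes has the inverse $(h,\beta)\mapsto h_i^*\beta$, where $h\simeq h_ip_i$; such an $h_i$ exists by surjectivity, and the result is well defined by injectivity. Consequently $E^m$ is a homotopy functor on pairs of compacta, it agrees with the given one on polyhedral pairs,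 every element of $E^m(Y,D)$ has the form $h^*\beta$ with $(h,\beta)$ as above, and, by Lemma~\ref{lem:cont},
\begin{equation}\label{eq:cech}
E^m(Y,D)=\varinjlim_iE^m(P_i,L_i)\quad\text{if }(Y,D)=\varprojlim_i(P_i,L_i)
\end{equation}
for an inverse sequence of compact polyhedral pairs. The isomorphism is natural for maps of sequences.

To carry exact sequences over from polyhedra, we approximate several closed sets at once. Every compactum embeds in $I^\infty$. For a closed set $U\subset I^\infty$ let $P_i(U)\subset I^i$ be the union of the closed cubes of the grid of mesh $2^{-i}$ that meet the projection of $U$. The projection $I^{i+1}\to I^i$ maps $P_{i+1}(U)$ into $P_i(U)$. The limit of the $P_i(U)$ is $U$: a point of the limit is, for each $i$, within $2^{-i}$ of a point of $U$ in the first $i$ coordinates. For closed sets $U,V$ we have $P_i(U)\cup P_i(V)=P_i(U\cup V)$, and the subcomplexes $P_i(U)\cap P_i(V)$ form an inverse sequence with limit $U\cap V$. So a pair formed from finitely many closed sets by unions and intersections is the limit of the polyhedral pairs formed in the same way from the $P_i$. Since direct limits are exact, \eqref{eq:cech} gives the first three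 of the following properties, for closed subsets of a compactum.
\begin{itemize}
\item[(C1)] The long exact sequence of a triple $D\subset B\subset Y$, and of a pair.
\item[(C2)] Excision: $E^m(C\cup D,D)\to E^m(C,C\cap D)$ is an isomorphism.
\item[(C3)] The relative Mayer--Vietoris sequence. With the abbreviation $E^m_D(U)=E^m(U,U\cap D)$, it reads
\[
E_D^m(U)\oplus E_D^m(V)\to E_D^m(U\cap V)\xrightarrow{\ \delta\ }E_D^{m+1}(U\cup V)\to E_D^{m+1}(U)\oplus E_D^{m+1}(V).
\]
For subcomplexes this is the reduced sequence for the union of $U/(U\cap D)$ and $V/(V\cap D)$.
\item[(C4)] Continuity: if $(Y,D)$ is the intersection of a decreasing sequence of pairs $(Y_j,D_j)$, then $E^m(Y,D)=\varinjlim_jE^m(Y_j,D_j)$.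
\end{itemize}
For (C4), fix $i$. A cube that meets the projection of every $Y_j$ meets the projection of $Y$, by compactness, and there are finitely many cubes. So $P_i(Y_j)=P_i(Y)$ and $P_i(D_j)=P_i(D)$ for large $j$. Now interchange the direct limits over $i$ and $j$.

If $\dim Y\le n$, the covers whose nerves have dimension at most $n$ are cofinal. This has two consequences. First, $\pi_s^m(Y,D)=0$ for $m>n$, because a complex of dimension at most $n+k$ has only null-homotopic maps to $S^{m+k}$; this is the second inequality in (F2). Second,
\begin{itemize}
\item[(A4)] if $\dim Y\le n$, then every map $Y\to S^{n+1}$ is null-homotopic,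
\end{itemize}
since up to homotopy it factors through such a nerve.

\section{An extension property that bounds the cohomotopical dimension}\label{sec:ext}

For a pointed space $Y$ let $QY=\Omega^\infty\Sigma^\infty Y=\varinjlim_k\Omega^k\Sigma^kY$. By adjunction and compactness, $\pi_s^n(P,L)=[P/L,QS^n]_*$ for compact polyhedral pairs, and $\pi_i(QS^n)=\pi_{i-n}(\mathbb S)$, which is $0$ for $i<n$ and $\mathbb Z$ for $i=n$. The space $QS^2$ is simply connected, and its homotopy groups are countable, being direct limits of homotopy groups of spheres. Such a space is weakly equivalent to a countable simplicial complex $K$ with the weak topology. We fix $K$, a vertex $*$, and finite subcomplexes $*\in K_1\subset K_2\subset\cdots$ with union $K$. Then, naturally in the compact polyhedral pair $(P,L)$,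
\begin{equation}\label{eq:rep}
\pi_s^2(P,L)=[(P,L),(K,*)].
\end{equation}
Let $\kappa_r\in\pi_s^2(K_r,*)$ be the class of the inclusion $K_r\subset K$. It restricts to $\kappa_{r'}$ for $r'\le r$, and the class of a map $v\colon(P,L)\to(K,*)$ with image in $K_r$ is $v^*\kappa_r$.

\begin{proposition}\label{prop:ext}
If $X$ is a compactum with $X\,\tau\,K$, then $\dim_{\mathbb S}X\le2$.
\end{proposition}

The hypothesis concerns degree $2$ only and says that classes extend. The conclusion concerns all degrees $m\ge3$ and says that classes vanish. The link is that a class of positive degree vanishes near each point, and that the obstruction to its vanishing on a union lies one degree lower, in the image of the Mayer--Vietoris coboundary.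

\begin{proof}
For $n\ge 0$ consider the statement
\begin{itemize}
\item[$(R_n)$] for all closed sets $B\subset X$ and $C,D\subset B$, the restriction $\pi_s^n(B,D)\to\pi_s^n(C,C\cap D)$ is onto.
\end{itemize}

\emph{$(R_2)$ holds.} By (C2) it suffices to extend a class $\alpha\in\pi_s^2(C\cup D,D)$ to $(B,D)$. Write $\alpha=h^*\beta$ with $h\colon(C\cup D,D)\to(P,L)$ a map to a compact polyhedral pair. By \eqref{eq:rep}, $\beta=v^*\kappa_r$ for some $v\colon(P,L)\to(K_r,*)$, so $\alpha=(vh)^*\kappa_r$. Since $X\,\tau\,K$, the map $vh\colon C\cup D\to K$ extends over $X$. Let $u$ be the restriction of the extension to $B$. It sends $D$ to $*$, and its image lies in some $K_{r'}$ with $r'\ge r$. The class $u^*\kappa_{r'}\in\pi_s^2(B,D)$ restricts to $(vh)^*\kappa_r=\alpha$.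

\emph{$(R_n)$ implies $\pi_s^{n+1}(B,D)=0$ for all closed $D\subset B\subset X$.} Let $\alpha\in\pi_s^{n+1}(B,D)$; for closed $U\subset B$ let $\alpha|U$ be its restriction to $(U,U\cap D)$. For $x\in B$ the group $\pi_s^{n+1}(\{x\},\{x\}\cap D)$ is zero: trivially if $x\in D$, and otherwise because it is $\pi_{-(n+1)}(\mathbb S)$ with $n+1>0$. By (C4), applied to small closed balls about $x$, there is a closed neighborhood $U$ of $x$ in $B$ with $\alpha|U=0$. Cover $B$ by finitely many such sets $U_1,\dots,U_k$ and put $B_t=U_1\cup\dots\cup U_t$. Suppose $\alpha|B_t=0$, and let $C=B_t\cap U_{t+1}$. By (C3), $\alpha|B_{t+1}$ lies in the image of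
\[
\delta\colon\pi_s^n(C,C\cap D)\to\pi_s^{n+1}(B_{t+1},B_{t+1}\cap D).
\]
By $(R_n)$ every element of the domain comes from $\pi_s^n(B_t,B_t\cap D)$, so $\delta=0$ by exactness. Hence $\alpha|B_{t+1}=0$, and by induction $\alpha=\alpha|B_k=0$.

Once $\pi_s^{n+1}$ vanishes on all closed pairs in $X$, the statement $(R_{n+1})$ holds because its target groups are zero. Starting from $(R_2)$, induction gives $\pi_s^m(X,A)=0$ for all $m\ge3$ and all closed $A\subset X$.
\end{proof}

\section{The model case: the equator of $S^3$}\label{sec:model}

We want a compactum $X$ with $X\,\tau\,K$ and an essential map to $S^3$. The sphere $S^3$ itself fails the first condition. View it as $S^2\times[-1,1]$ with the two ends collapsed to poles, and let $j\colon S^2\to K$ be a cellular map that generates $\pi_2(K)=\mathbb Z$. Placed on the equator $S^2\times\{0\}$, the map $j$ does not extend over a hemisphere, which is a ball.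

\subsection*{Solving the extension problem} Replace each pole by a copy of $K$:
\[
W=K_-\cup\bigl(S^2\times[-1,1]\bigr)\cup K_+,\qquad (x,\pm1)\sim j(x)\in K_\pm .
\]
Let $q\colon W\to S^3$ collapse $K_\pm$ to the poles, and let $s\colon W\to K$ be the identity on $K_\pm$ and $(x,t)\mapsto j(x)$ on the cylinder. Away from the poles $q$ is a homeomorphism, and $s$ extends $j$ from the equator to $W$. After pulling back along $q$, the extension problem is solved.

\subsection*{The price} The map $q$ is invisible to stable invariants. Let $W_r\subset W$ be built from $K_r\supset j(S^2)$ in place of $K$. Since $\pi_s^2$ and $\pi_s^3$ vanish on balls, the Mayer--Vietoris coboundary $\delta\colon\pi_s^2(S^2)\to\pi_s^3(S^3)$ for the two hemispheres is an isomorphism $\mathbb Z\to\mathbb Z$. So $\delta[j]=\pm\sigma$, where $\sigma$ is the stable class of the identity of $S^3$. In $W_r$ the class $[j]$ on the equator is the restriction of the class of $s$ on the upper half. By naturality and exactness $q^*\sigma=0$ in $\pi^3_s(W_r)$; that is, $q|_{W_r}$ is stably null-homotopic. Worse, if we glue in too little, then $q$ is null-homotopic outright: with $S^2$ and the identity in place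 of $K$ and $j$, the space $W$ is the cylinder $S^2\times[-1,1]$.

\subsection*{The detecting space} We need a target that sees $S^3$ and does not see $K$. Fix a prime $p$, and let
\[
T=S^3\cup_pe^4
\]
be the mapping cone of a simplicial map of degree $p$, which is a compact polyhedron. Let $g\colon S^3\to T$ be the inclusion. The reduced integral homology of $T$ is $\mathbb Z/p$ in degree $3$. We use three properties.
\begin{itemize}
\item[(T1)] $T$ is a simply connected finite complex.
\item[(T2)] All groups $\pi_i(T)$ are finite abelian $p$-groups. This follows from Serre's theory for the class of finite abelian $p$-groups.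
\item[(T3)] $g$ is essential. By the Hurewicz theorem it generates $\pi_3(T)=\mathbb Z/p$, and free and pointed homotopy classes agree by (T1).
\end{itemize}
Mapping spaces and products are formed in compactly generated spaces, so that $\operatorname{Map}(A\times B,T)=\operatorname{Map}(A,\operatorname{Map}(B,T))$, the functor $\operatorname{Map}(-,T)$ turns pushouts into pullbacks and cofibrations into fibrations, and $\pi_0\operatorname{Map}(A,T)=[A,T]$. A map $A\to B$ of spaces of the homotopy type of CW complexes is a \emph{$T$-equivalence} if $\operatorname{Map}(B,T)\to\operatorname{Map}(A,T)$ is a weak equivalence. Homotopy equivalences are $T$-equivalences, and if two of $u$, $v$, $vu$ are $T$-equivalences, so is the third. A space $Y$ is \emph{$T$-acyclic} if $Y\to*$ is a $T$-equivalence, that is, if the inclusion of the constants $T\to\operatorname{Map}(Y,T)$ is a weak equivalence. Proposition~\ref{prop:acyclic} below states that $K$ is $T$-acyclic.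

\subsection*{The map $gq$ is essential} Suppose that $H\colon W\times I\to T$ is a homotopy from $gq$ to a constant. On $K_+$ both ends of $H$ are constant, so $H|_{K_+\times I}$ is a path in $\operatorname{Map}(K,T)$ between two constant maps. A weak equivalence induces a bijection on the homotopy classes of paths with given end points, so this path is homotopic, relative to its ends, to a path of constant maps. The same holds on $K_-$. By the homotopy extension property of the CW pair $(W\times I,\ (K_-\cup K_+)\times I\cup W\times\{0,1\})$ we can change $H$, keeping its ends, so that it is constant on each $K_\pm\times\{t\}$. Then $H$ factors through $q\times\mathrm{id}$ and gives a null-homotopy of $g$, contrary to (T3). Thus $gq$, and with it $q$, is essential.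

Three things remain to be done. We must prove that $K$ is $T$-acyclic. We must treat an arbitrary extension problem on an arbitrary polyhedron, where the complement of a neighborhood of the subset is no longer a union of balls. And since $W$ is not compact, we must show that $gq$ is already essential on some finite stage.

\section{$QS^2$ is $T$-acyclic}\label{sec:acyclic}

In this section loop spaces, homotopy fibers and the spaces $QS^n$ are replaced by CW approximations. We use two published theorems. A group is \emph{locally finite} if its finitely generated subgroups are finite.

\begin{theorem}[Miller {\cite[Theorem A]{miller}}]\label{thm:miller}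
If $G$ is a locally finite group and $M$ is a connected finite-dimensional CW complex, then the space $\operatorname{Map}_*(BG,M)$ of pointed maps is weakly contractible.
\end{theorem}

\begin{theorem}[Barratt--Priddy--Quillen \cite{bp}]\label{thm:bpq}
Let $\Sigma_\infty$ be the union of the finite symmetric groups and $Q_0S^0$ the base point component of $QS^0$. There is a map $B\Sigma_\infty\to Q_0S^0$ that induces an isomorphism on integral homology.
\end{theorem}

For a CW complex $Y$, evaluation at a vertex is a fibration $\operatorname{Map}(Y,T)\to T$ with fiber $\operatorname{Map}_*(Y,T)$, and the constants form a section. If the fiber is weakly contractible, then evaluation is a weak equivalence, since $T$ is path connected, and so is its section. Thus Theorem~\ref{thm:miller} says that $BG$ is $T$-acyclic for locally finite $G$. To get from classifying spaces to $QS^2$ we need two ways of producing $T$-equivalences: along homology isomorphisms and along fibrations.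

\begin{lemma}\label{lem:homology}
A map $A\to B$ of CW complexes that induces an isomorphism on $H_*(\,\cdot\,;\mathbb F_p)$ is a $T$-equivalence. In particular this holds for integral homology isomorphisms.
\end{lemma}

\begin{proof}
By cellular approximation and a mapping cylinder we may assume that $A$ is a subcomplex of $B$. Then $H^*(B,A;\mathbb F_p)=\operatorname{Hom}(H_*(B,A;\mathbb F_p),\mathbb F_p)=0$. If $\pi\neq0$ is a finite abelian $p$-group, the long exact sequence for $0\to\mathbb Z/p\to\pi\to\pi'\to0$ and induction on the order give $H^*(B,A;\pi)=0$.

A map of spaces is a weak equivalence if every commutative square from $S^{k-1}\subset D^k$ to it has a diagonal filler, for all $k\ge0$ (with $S^{-1}=\emptyset$). For $\operatorname{Map}(B,T)\to\operatorname{Map}(A,T)$ such a square is, by adjunction, a map $V\to T$, and a filler is an extension over $W$, where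
\[
(W,V)=(B\times D^k,\ A\times D^k\cup B\times S^{k-1}).
\]
Here $H^*(W,V;\pi)\cong H^{*-k}(B,A;\pi)=0$. By (T1) the map extends over the relative $2$-skeleton, and obstruction theory applies with untwisted coefficients: a map on the relative $i$-skeleton can be changed on the $i$-cells, relative to the $(i-1)$-skeleton, so as to extend over the $(i+1)$-skeleton, provided that a class in $H^{i+1}(W,V;\pi_iT)$ vanishes. This group is zero by (T2). After finitely many steps the map on a given cell does not change any more, so the process defines an extension over $W$, even when $W$ is infinite-dimensional. The last assertion follows from the universal coefficient theorem.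
\end{proof}

\begin{lemma}[Zabrodsky]\label{lem:zab}
Let $Y\to B$ be a map of CW complexes, with $B$ connected and with $T$-acyclic homotopy fiber $F$. Then $Y\to B$ is a $T$-equivalence.
\end{lemma}

The base is glued from simplices, and over each simplex the total space looks like $F$, which $T$ takes for a point. To glue these local statements, pulling back must commute with gluing. This is automatic for simplicial sets, where limits and colimits are formed degreewise in sets, so we work there. Let $\mathcal T=\operatorname{Sing}T$, a Kan complex, and let $\operatorname{map}(A,\mathcal T)$ be the function complex. We recall: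
\begin{itemize}
\item[(S1)] $\operatorname{map}(A,\mathcal T)\cong\operatorname{Sing}\operatorname{Map}(|A|,T)$, and a map of spaces is a weak equivalence if and only if its $\operatorname{Sing}$ is.
\item[(S2)] $\operatorname{map}(-,\mathcal T)$ takes values in Kan complexes and sends colimits to limits, monomorphisms to Kan fibrations, and weak equivalences to weak equivalences.
\item[(S3)] A levelwise weak equivalence between diagrams of Kan complexes induces a weak equivalence of the limits for products, for diagrams $X_1\to X_0\leftarrow X_2$ in which the first map is a Kan fibration, and for towers of Kan fibrations.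
\end{itemize}

\begin{proof}
Let $\hat B=\operatorname{Sing}B$, and factor $\operatorname{Sing}Y\to\hat B$ as a weak equivalence followed by a Kan fibration $\hat Y\to\hat B$. The maps $|\operatorname{Sing}Y|\to Y$, $|\hat B|\to B$ and $|\operatorname{Sing}Y|\to|\hat Y|$ are homotopy equivalences. By (S1) it suffices to show that $\operatorname{map}(\hat B,\mathcal T)\to\operatorname{map}(\hat Y,\mathcal T)$ is a weak equivalence. For a simplicial set $A$ with a map to $\hat B$ put $Y_A=A\times_{\hat B}\hat Y$. We prove that
\[
\theta_A\colon\operatorname{map}(A,\mathcal T)\to\operatorname{map}(Y_A,\mathcal T)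
\]
is a weak equivalence for every $A\to\hat B$; the case $A=\hat B$ is the claim. The functor $A\mapsto Y_A$ preserves colimits and monomorphisms.

\emph{Simplices.} Let $A=\Delta^k$, let $b$ be a vertex, and let $F_b\subset Y_A$ be the fiber over $b$. Since $Y_A\to\Delta^k$ is a Kan fibration with contractible base, $F_b\to Y_A$ is a weak equivalence. Since $\hat B$ is connected, $|F_b|\simeq F$. The composite of $\theta_A$ with the restriction $\operatorname{map}(Y_A,\mathcal T)\to\operatorname{map}(F_b,\mathcal T)$ is evaluation at $b$ followed by the inclusion of the constants,
\[
\operatorname{map}(\Delta^k,\mathcal T)\to\mathcal T\to\operatorname{map}(F_b,\mathcal T).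
\]
The first map and the restriction are weak equivalences by (S2), and the second is one because $F$ is $T$-acyclic. So $\theta_{\Delta^k}$ is a weak equivalence. For a disjoint union of simplices, $\theta$ is a product of such maps, and (S3) applies.

\emph{Finite dimension.} We use induction on $k=\dim A$. For $k=0$, $A$ is a disjoint union of copies of $\Delta^0$. For $k\ge1$, $A$ is the pushout of $\coprod\Delta^k\leftarrow\coprod\partial\Delta^k\to\operatorname{sk}_{k-1}A$, and $Y_A$ is the corresponding pushout. By (S2) the source and the target of $\theta_A$ are pullbacks along Kan fibrations. The map $\theta$ is a weak equivalence for $\coprod\Delta^k$ by the first case and for the other two terms by induction. By (S3), so is $\theta_A$.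

\emph{General $A$.} Both $A$ and $Y_A$ are the unions of their parts over the skeleta $\operatorname{sk}_kA$. So $\theta_A$ is the limit of the maps $\theta_{\operatorname{sk}_kA}$ between towers of Kan fibrations, and (S3) applies.
\end{proof}

\begin{proposition}\label{prop:acyclic}
The space $QS^2$, and hence $K$, is $T$-acyclic.
\end{proposition}

\begin{proof}
Theorem~\ref{thm:bpq} concerns one component of $QS^0$, so we split off the bottom homotopy group and treat it separately. Let $\mathbb S'$ be the fiber of the unit $\mathbb S\to H\mathbb Z$, and let $F_n=\Omega^\infty\Sigma^n\mathbb S'$. Then $F_n$ is the homotopy fiber of $QS^n\to K(\mathbb Z,n)$, and $F_n\simeq\Omega F_{n+1}$. The unit is an isomorphism on $\pi_i$ for $i\le0$, and $\pi_iH\mathbb Z=0$ for $i>0$. So $F_n$ is $n$-connected, and $F_0$, the fiber of the degree $QS^0\to\mathbb Z$ over $0$, is $Q_0S^0$.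

\emph{$F_0$ is $T$-acyclic.} The group $\Sigma_\infty$ is locally finite, so $B\Sigma_\infty$ is $T$-acyclic by Theorem~\ref{thm:miller}. By Theorem~\ref{thm:bpq} and Lemma~\ref{lem:homology}, $B\Sigma_\infty\to F_0$ is a $T$-equivalence. Apply two-out-of-three to $B\Sigma_\infty\to F_0\to*$.

\emph{If $F_n$ is $T$-acyclic, so is $F_{n+1}$.} The homotopy fiber of $*\to F_{n+1}$ is $\Omega F_{n+1}\simeq F_n$, and $F_{n+1}$ is connected. By Lemma~\ref{lem:zab}, $*\to F_{n+1}$ is a $T$-equivalence. Apply two-out-of-three to $*\to F_{n+1}\to*$. Hence all $F_n$ are $T$-acyclic.

\emph{$K(\mathbb Z,2)$ is $T$-acyclic.} The group $\mathbb Z$ is not locally finite, but away from the $p$-divisible group $\mathbb Z[\frac1p]$ it is a shift of one that is. By the exact sequence $0\to\mathbb Z\to\mathbb Z[\frac1p]\to\mathbb Z/p^\infty\to0$, the homotopy fiber of $K(\mathbb Z,2)\to K(\mathbb Z[\frac1p],2)$ is $K(\mathbb Z/p^\infty,1)$. Therefore the homotopy fiber of the resulting map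
\[
\beta\colon K(\mathbb Z/p^\infty,1)\to K(\mathbb Z,2)
\]
is $\Omega K(\mathbb Z[\frac1p],2)=K(\mathbb Z[\frac1p],1)$. This space is the mapping telescope of a sequence of maps $S^1\to S^1$ of degree $p$. These maps are zero on reduced mod $p$ homology, so the telescope has the mod $p$ homology of a point and is $T$-acyclic by Lemma~\ref{lem:homology}. By Lemma~\ref{lem:zab}, $\beta$ is a $T$-equivalence. The group $\mathbb Z/p^\infty$ is a union of finite cyclic groups, so $K(\mathbb Z/p^\infty,1)=B(\mathbb Z/p^\infty)$ is $T$-acyclic by Theorem~\ref{thm:miller}. Two-out-of-three gives the claim.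

Finally, $QS^2\to K(\mathbb Z,2)$ has the $T$-acyclic homotopy fiber $F_2$, so it is a $T$-equivalence by Lemma~\ref{lem:zab}, and its target is $T$-acyclic.
\end{proof}

\begin{remark}\label{rem:one}
The proof shows where the number $2$ comes from. By the same argument $QS^1\to K(\mathbb Z,1)=S^1$ is a $T$-equivalence. But $S^1$ is not $T$-acyclic: $\pi_2\operatorname{Map}(S^1,T)\cong\pi_2(T)\oplus\pi_3(T)=\mathbb Z/p$, while $\pi_2(T)=0$. So $QS^1$ is not $T$-acyclic, in agreement with Theorem~\ref{thm:compl}(2).
\end{remark}

\section{Construction of the space}\label{sec:constr}

\begin{proposition}\label{prop:X}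
There are a compactum $X$ with $X\,\tau\,K$ and a map $f\colon X\to S^3$ such that $gf\colon X\to T$ is essential.
\end{proposition}

\subsection{From an infinite complex to a finite stage}

A map on an increasing union can be essential although its restriction to every stage is null-homotopic, because the null-homotopies may fail to fit together. The obstruction is the $\varprojlim^1$ term of Milnor's sequence, which vanishes when the groups involved are finite. We give the direct argument.

\begin{lemma}\label{lem:finite}
Let $Z$ be the direct limit of compact polyhedra $Z_1\subset Z_2\subset\cdots$, each a subpolyhedron of the next. If $u\colon Z\to T$ is essential, then $u|_{Z_r}$ is essential for some $r$.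
\end{lemma}

\begin{proof}
First let $(Y,Y_0)$ be a finite CW pair and $w\colon Y_0\to T$ a map. We claim that the extensions of $w$ over $Y$ fall into finitely many homotopy classes relative to $Y_0$. Use induction on the number of cells outside $Y_0$, and write $Y=Y'\cup e^n$ with $Y_0\subset Y'$. Choose representatives $w_1,\dots,w_l$ of the classes on $Y'$. By the homotopy extension property, every extension over $Y$ is homotopic relative to $Y_0$ to one that agrees with some $w_a$ on $Y'$. The extensions of a fixed $w_a$ over $e^n$, up to homotopy relative to $Y'$, are distinguished by their difference elements in $\pi_n(T)$, which is finite by (T2).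

Now suppose that every $u|_{Z_r}$ is null-homotopic, and fix $t_0\in T$. Let $\mathcal N_r$ be the set of homotopies $Z_r\times I\to T$ from $u|_{Z_r}$ to the constant $t_0$, up to homotopy relative to $Z_r\times\{0,1\}$. It is nonempty since $T$ is path connected, and finite by the claim. An inverse sequence of nonempty finite sets has a nonempty limit, so there are classes $\nu_r\in\mathcal N_r$ with $\nu_{r+1}|_{Z_r}=\nu_r$. Let $H_r$ represent $\nu_r$, and let $H'$ be any representative of $\nu_{r+1}$. Its restriction to $Z_r\times I$ is homotopic to $H_r$ relative to the ends. The homotopy extension property of $(Z_{r+1}\times I,\ Z_r\times I\cup Z_{r+1}\times\{0,1\})$ changes $H'$ into a representative $H_{r+1}$ of $\nu_{r+1}$ that extends $H_r$. The maps $H_r$ so chosen define a null-homotopy of $u$ on $Z\times I=\varinjlim(Z_r\times I)$.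
\end{proof}

\begin{remark}\label{rem:sphere}
One example shows why $S^3$ cannot serve in place of $T$. Let $Y$ be the telescope $K(\mathbb Z[\frac1p],1)$. Its suspension is $3$-dimensional, so $[\Sigma Y,S^3]_*=H^3(\Sigma Y;\mathbb Z)=\operatorname{Ext}(\mathbb Z[\frac1p],\mathbb Z)$. This group is the cokernel of a homomorphism from $\mathbb Z$ to $\operatorname{Ext}(\mathbb Z/p^\infty,\mathbb Z)\cong\operatorname{Hom}(\mathbb Z/p^\infty,\mathbb Q/\mathbb Z)$, the uncountable group of $p$-adic integers, and so it is nonzero. Hence $\pi_1\operatorname{Map}_*(Y,S^3)\ne0$, and the treatment of $K(\mathbb Z,2)$ in Proposition~\ref{prop:acyclic} breaks down. Lemma~\ref{lem:finite} fails too: the finite stages of $\Sigma Y$ are homotopy equivalent to $S^2$, so an essential map $\Sigma Y\to S^3$ is null-homotopic on each of them.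
\end{remark}

\subsection{One extension problem}

\begin{lemma}\label{lem:step}
Let $P$ be a compact polyhedron, $h\colon P\to T$ an essential map, $A'\subset P$ a subpolyhedron and $\varphi'\colon A'\to K$ a map. Then there are a compact polyhedron $P'$, a PL map $q\colon P'\to P$ and a map $s\colon P'\to K$ such that $hq$ is essential and $s|_{q^{-1}(A')}\simeq\varphi'q|_{q^{-1}(A')}$.
\end{lemma}

The product $P\times K$ with its two projections has a map to $K$ and looks like $P$ from $T$, but its map to $K$ has nothing to do with $\varphi'$. The graph of $\varphi'$ has the right map to $K$, but it exists only over $A'$. We take the graph near $A'$ and the product elsewhere (Figure~\ref{fig:step}).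

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\fill[gray!25] (0,1) rectangle (2,3.4);
\fill[gray!25] (6,1) rectangle (8,3.4);
\draw[dotted] (0,1) rectangle (8,3.4);
\draw[very thick] (2,1.6) -- (3.2,2.9) -- (4.6,1.9) -- (6,2.7);
\node at (1,2.2) {$B\times K_r$};
\node at (7,2.2) {$B\times K_r$};
\node at (4,1.4) {graph of $\psi$};
\node[left] at (0,2.2) {$K_r$};
\draw (0,0) -- (8,0) node[right] {$P$};
\draw[line width=2.5pt] (3,0) -- (5,0);
\fill (2,0) circle (2pt);
\fill (6,0) circle (2pt);
\node[above] at (4,0) {$A'$};
\node[above] at (2,0) {$C$};
\node[above] at (6,0) {$C$};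
\node[below] at (1,0) {$B$};
\node[below] at (7,0) {$B$};
\draw[<->] (2,-0.45) -- node[below] {$N$} (6,-0.45);
\end{tikzpicture}
\caption{The polyhedron $Z_r\subset P\times K_r$, drawn for $P$ and $K_r$ intervals. It is the union of the graph of $\psi\colon N\to K_r$, where $N$ is a neighborhood of $A'$, and the full product $B\times K_r$ over $B=\overline{P\setminus N}$. The two parts meet in the graph of $\psi$ over $C=B\cap N$.}
\label{fig:step}
\end{figure}

\begin{proof}
By (A1), $\varphi'$ extends over an open set containing $A'$. In a fine triangulation of $P$, the union $N$ of the closed simplices that meet $A'$ lies in this open set, and $A'\subset\operatorname{int}N$. (If $A'=\emptyset$, then $N=\emptyset$.) Simplicial approximation of the extension gives a PL map $\psi\colon N\to K_{r_0}$, for some $r_0$, with $\psi|_{A'}\simeq\varphi'$. Let $B=\overline{P\setminus N}$, the union of the closed simplices not contained in $N$, and let $C=B\cap N$. Then $P=N\cup_CB$, and $B\cap A'=\emptyset$ because $A'\subset\operatorname{int}N$. For $r\ge r_0$ put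
\[
Z_r=\{(x,\psi(x)):x\in N\}\cup(B\times K_r)\subset P\times K_r .
\]
This is a compact polyhedron and a subpolyhedron of $Z_{r+1}$. The graph is a copy of $N$ and meets $B\times K_r$ in the graph of $\psi|_C$. Hence
\[
Z=\varinjlim_rZ_r=N\cup_C(B\times K),
\]
the pushout along $C\subset N$ and $c\mapsto(c,\psi(c))$. Let $q\colon Z\to P$ and $s\colon Z\to K$ be the projections; each $q|_{Z_r}$ is PL. If $q(z)\in A'$, then $q(z)\notin B$, so $z$ lies in the graph and $s(z)=\psi(q(z))$. Thus $s=\psi q\simeq\varphi'q$ on $Z_r\cap q^{-1}(A')$, for every $r$. It remains to find $r$ such that $hq|_{Z_r}$ is essential; then $P'=Z_r$ has the required properties.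

We claim that $q^*\colon\operatorname{Map}(P,T)\to\operatorname{Map}(Z,T)$ is a weak equivalence. The two pushouts give
\begin{align*}
\operatorname{Map}(P,T)&=\operatorname{Map}(N,T)\times_{\operatorname{Map}(C,T)}\operatorname{Map}(B,T),\\
\operatorname{Map}(Z,T)&=\operatorname{Map}(N,T)\times_{\operatorname{Map}(C,T)}\operatorname{Map}(B\times K,T),
\end{align*}
and $q^*$ is induced by the map
\[
\pi^*\colon\operatorname{Map}(B,T)\to\operatorname{Map}(B\times K,T)=\operatorname{Map}(B,\operatorname{Map}(K,T)),
\]
where $\pi\colon B\times K\to B$ is the projection. The map $\pi^*$ commutes with the maps to $\operatorname{Map}(C,T)$, since $\pi(c,\psi(c))=c$. It is composition with the inclusion of the constants $T\to\operatorname{Map}(K,T)$, a weak equivalence by Proposition~\ref{prop:acyclic}. For a CW complex $B$ the functor $\operatorname{Map}(B,-)$ preserves weak equivalences, so $\pi^*$ is one. Since $C\subset N$ is a cofibration, $\operatorname{Map}(N,T)\to\operatorname{Map}(C,T)$ is a fibration, and $q^*$ is the pullback of $\pi^*$ along the fibration $\operatorname{Map}(Z,T)\to\operatorname{Map}(B\times K,T)$. The pullback of a weak equivalence along a fibration is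 a weak equivalence. This proves the claim.

In particular $q^*\colon[P,T]\to[Z,T]$ is injective. It sends the class of the constant maps to the class of the constant maps, so $hq$ is essential. Lemma~\ref{lem:finite} gives the required $r$.
\end{proof}

For the equator of $S^3$, with $N$ a collar, $B$ consists of two balls, and contracting them turns $Z$ into the space $W$ of Section~\ref{sec:model}.

\subsection{All extension problems}

A compactum has uncountably many closed subsets and maps to $K$, and $X$ is not known until the construction ends. By Lemma~\ref{lem:cont}, however, each extension problem on $X$ comes, up to homotopy, from a problem on some polyhedron $P_j$ of the sequence, and these can be listed.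

\begin{proof}[Proof of Proposition~\ref{prop:X}]
\emph{The sequence.} We construct compact polyhedra $P_i$ and PL maps $p^{i+1}_i\colon P_{i+1}\to P_i$, with composites $p^i_j\colon P_i\to P_j$ and $p^i_i=\mathrm{id}$, such that every $gp^i_0\colon P_i\to T$ is essential. Let $P_0=S^3$ be the boundary of a $4$-simplex; $g$ is essential by (T3). As soon as $P_j$ is constructed, fix a triangulation of it, and consider the couples $(A,\varphi)$ in which $A$ is a subcomplex of an iterated barycentric subdivision and $\varphi\colon A\to K$ runs over representatives of $[A,K]$. The set $[A,K]$ is countable, by simplicial approximation, because $A$ is finite and $K$ is countable. So the couples can be arranged in a list indexed by $l=0,1,2,\dots$, with repetitions if necessary.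

Suppose $P_0,\dots,P_i$ are constructed. Write $i+1=2^j(2l+1)$; then $j\le i$, and every $(j,l)$ occurs for exactly one $i$. Let $(A,\varphi)$ be the $l$-th couple on $P_j$. Apply Lemma~\ref{lem:step} to
\[
P=P_i,\qquad h=gp^i_0,\qquad A'=(p^i_j)^{-1}(A),\qquad\varphi'=\varphi p^i_j|_{A'} ;
\]
the set $A'$ is a subpolyhedron because $p^i_j$ is PL. Put $P_{i+1}=P'$, $p^{i+1}_i=q$ and $s_{i+1}=s$. Then $gp^{i+1}_0=hq$ is essential, and
\begin{equation}\label{eq:solved}
s_{i+1}\simeq\varphi p^{i+1}_j\quad\text{on }(p^{i+1}_j)^{-1}(A).
\end{equation}
Let $X=\varprojlim P_i$, a compactum, with projections $p_i\colon X\to P_i$, and let $f=p_0$.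

\emph{$gf$ is essential.} Otherwise $g$ and a constant map would have the same image in $[X,T]$. By Lemma~\ref{lem:cont} some $gp^i_0$ would be null-homotopic.

\emph{$X\,\tau\,K$.} Let $A_0\subset X$ be closed and $\varphi_0\colon A_0\to K$ a map, with image in $K_r$. The set $A_0$ is the limit of the compacta $p_i(A_0)$: if $x\in X$ and $p_i(x)=p_i(a_i)$ with $a_i\in A_0$ for all $i$, then $a_i\to x$, so $x\in A_0$. By Lemma~\ref{lem:cont} there are $j$ and $\varphi_1\colon p_j(A_0)\to K_r$ with $\varphi_0\simeq\varphi_1p_j|_{A_0}$. By (A1), $\varphi_1$ extends to a map $\tilde\varphi_1$ on an open set $U\supset p_j(A_0)$ of $P_j$. In a sufficiently fine barycentric subdivision, the union $A$ of the closed simplices that meet $p_j(A_0)$ lies in $U$. Let $(A,\varphi)$ be the listed couple with $\varphi\simeq\tilde\varphi_1|_A$. Then $\varphi_0\simeq\varphi p_j|_{A_0}$. This couple is treated at some stage $i\ge j$. Since $p^{i+1}_jp_{i+1}=p_j$ maps $A_0$ into $A$, the map $p_{i+1}$ sends $A_0$ into $(p^{i+1}_j)^{-1}(A)$, and \eqref{eq:solved} gives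
\[
s_{i+1}p_{i+1}|_{A_0}\simeq\varphi p^{i+1}_jp_{i+1}|_{A_0}=\varphi p_j|_{A_0}\simeq\varphi_0 .
\]
The left side is the restriction of the map $s_{i+1}p_{i+1}\colon X\to K$. By (A2), $\varphi_0$ extends over $X$.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

In dimension one the circle is both a sphere and an Eilenberg--MacLane space, so integral cohomology controls the unstable extension problem of (A3).

\begin{lemma}\label{lem:one}
If $X$ is a compactum with $\dim_{\mathbb Z}X\le1$, then $\dim X\le1$.
\end{lemma}

\begin{proof}
Since $S^1=K(\mathbb Z,1)$, we have $H^1(P;\mathbb Z)=[P,S^1]$ for compact polyhedra. As $S^1$ is a compact polyhedron, Lemma~\ref{lem:cont} and \eqref{eq:cech} give $\check H^1(Y;\mathbb Z)=[Y,S^1]$ for all compacta $Y$. Let $A\subset X$ be closed. Then $\check H^2(X,A;\mathbb Z)=0$, so $\check H^1(X;\mathbb Z)\to\check H^1(A;\mathbb Z)$ is onto by (C1). Thus every map $A\to S^1$ is homotopic to the restriction of a map $X\to S^1$, and it extends by (A2). By (A3), $\dim X\le1$.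
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(2)]
Let $X\ne\emptyset$ and $\dim_{\mathbb S}X\le1$. By (F2) and Lemma~\ref{lem:one}, $\dim X\le1$. Since $\dim X$ is finite, (F1) and (F2) give $\dim X=\dim_{\mathbb Z}X\le\dim_{\mathbb S}X\le\dim X$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $X$ and $f$ be as in Proposition~\ref{prop:X}. By Proposition~\ref{prop:ext}, $\dim_{\mathbb S}X\le2$. Since $gf$ is essential, $f\colon X\to S^3$ is essential. Hence $X\ne\emptyset$, and $\dim X\ge3$ by (A4). If $\dim X$ were finite, (F1) and (F2) would give $\dim X=\dim_{\mathbb Z}X\le\dim_{\mathbb S}X\le2$, a contradiction. So $\dim X=\infty$. By Theorem~\ref{thm:compl}(2), just proved, $\dim_{\mathbb S}X\le1$ is impossible. So $\dim_{\mathbb S}X=2$.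
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(1)]
A connective spectrum is built from the spectra $\Sigma^j\mathbb S$ with $j\ge0$, and each of these only raises the degree of a cohomotopy group. In detail, let $\dim_{\mathbb S}X\le n<\infty$, let $m\ge n+1$, and let $A\subset X$ be closed. We show that $E^m(X,A)=0$. A connective CW spectrum is equivalent to one with cells only in dimensions $\ge0$, so we may assume that $E$ has this form.

For a compact polyhedral pair, $E^m(P,L)=\varinjlim_\alpha E_\alpha^m(P,L)$ over the finite subspectra $E_\alpha\subset E$, since a compact set meets only finitely many cells. Direct limits commute, so the same formula holds for $(X,A)$. It therefore suffices to treat a finite spectrum $E$ with cells in dimensions $\ge0$, by induction on the number of cells. With no cells the groups are zero. Otherwise, removing a cell of top dimension $j\ge0$ leaves a subspectrum $E'$ and gives a cofiber sequence $E'\to E\to\Sigma^j\mathbb S$. The resulting sequence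
\[
E'^{\,m}(X,A)\to E^m(X,A)\to\pi_s^{m+j}(X,A)
\]
is exact for polyhedral pairs and hence, by \eqref{eq:cech}, for $(X,A)$. The left group is zero by induction, and the right group is zero because $m+j\ge n+1$.

For the space $X$ of Theorem~\ref{thm:main} this gives $\dim_EX\le2$ for all connective $E$. Equality for $\mathbb S$ is part of Theorem~\ref{thm:main}. Equality for $H\mathbb Z$ holds by Lemma~\ref{lem:one}, since $\dim X=\infty$.
\end{proof}

\begin{remark}
The inequality $\dim_EX\le\dim_{\mathbb S}X$ was proved without (F1)--(F3), and for $E=H\mathbb Z$ it is the first inequality in (F2). Connectivity cannot be dropped: for $E=\Sigma^{-1}\mathbb S$ and $X$ a point, $E^1(X)=\pi_s^0(X)=\mathbb Z$, so $\dim_EX\ge1>0=\dim_{\mathbb S}X$.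
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(3)]
Let $X$ be a nonempty compactum. If $\dim X<\infty$, then $\dim_{\mathbb S}X=\dim X$ by (F1) and (F2). If $\dim X=\infty$, then $2\le\dim_{\mathbb S}X\le\infty$ by part (2). So only the listed pairs can occur. Each of them does.

The cube $I^n$ has covering dimension $n$ and so realizes $(n,n)$.

For $n\ge2$ let $Y=X\sqcup I^n$ with $X$ from Theorem~\ref{thm:main}. A closed subset of $Y$ has the form $A_1\sqcup A_2$, and (C3) gives $\pi_s^m(Y,A_1\sqcup A_2)=\pi_s^m(X,A_1)\oplus\pi_s^m(I^n,A_2)$. Hence $\dim_{\mathbb S}Y=\max(2,n)=n$. A map from a closed subset of $X$ to a sphere that does not extend over $X$ does not extend over $Y$, so $\dim Y=\infty$ by (A3).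

For closed sets $D\subset B\subset Y$ the exact sequence $\pi_s^m(Y,D)\to\pi_s^m(B,D)\to\pi_s^{m+1}(Y,B)$ of (C1) shows that $\dim_{\mathbb S}B\le\dim_{\mathbb S}Y$. The Hilbert cube $I^\infty$ contains every $I^n$, so $\dim_{\mathbb S}I^\infty=\infty$, and $\dim I^\infty=\infty$ by (F2).
\end{proof}

\begin{thebibliography}{9}

\bibitem{shape}
\emph{A shape theoretic approach to generalized cohomological dimension with respect to topological spaces}, \texttt{https://hrcak.srce.hr/file/181109}.

\bibitem{bp}
Barratt and Priddy, Comment. Math. Helv. \textbf{47} (1972).

\bibitem{miller}
Miller, Ann. of Math. \textbf{120} (1984).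

\end{thebibliography}
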